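# Families of $G_\delta$-sets in $\omega$-narrow topological groups

## The point $ab^{-1}x$

Take a group $H$, a subgroup $N\le H$, a subset $W\subseteq H$ and three points $a,b,x\in H$. The object on which everything turns is the point
$$y=ab^{-1}x .$$
It can be bracketed in two ways. As $a\cdot(b^{-1}x)$, it lies in $aN$ as soon as $b^{-1}x\in N$. As $(ab^{-1})\cdot x$, it lies in $Wx$ as soon as $ab^{-1}\in W$. Hence
$$b^{-1}x\in N\ \text{ and }\ ab^{-1}\in W\quad\Longrightarrow\quad ab^{-1}x\in aN\cap Wx. \tag{1}$$

In the groups $(\mathbb Z/2)^I$ this is easy to visualize: $y=a+b+x$ agrees with $a$ on every coordinate where $b=x$, and it agrees with $x$ on every coordinate where $a=b$.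

Here is what the point is for. Suppose $H$ is a topological group, $W$ is a neighborhood of the identity $e$, and $F$ is a set containing $aN$. We want to show that $F$ meets the neighborhood $Wx$ of $x$. By (1) it is not necessary that $a$ be close to $x$, nor that $a$ and $x$ lie in the same coset of $N$. It is enough to find an intermediary $b$ that lies in the same left coset of $N$ as $x$ and is close to $a$. Both conditions on $b$ are of the kind that counting arguments produce.

## Narrow groups and small subfamilies with dense union

We recall the notions involved. No separation axiom is assumed unless stated, and all arguments are in ZFC.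

**Definition.** Let $\tau$ be an infinite cardinal. A $G_\tau$-set in a topological group $H$ is an intersection of at most $\tau$ open subsets of $H$. So a $G_\omega$-set is a $G_\delta$-set, an intersection of countably many open sets.

**Definition.** The index of narrowness $\mathrm{in}(H)$ is the minimum infinite cardinal $\tau$ such that, for every neighborhood $U$ of the identity, $H$ can be covered by at most $\tau$ translates of $U$. The group $H$ is $\omega$-narrow if $\mathrm{in}(H)\le\omega$. It is precompact if finitely many translates of each neighborhood of the identity cover $H$. Precompact groups are $\omega$-narrow.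

It does not matter whether left or right translates are used: if $H=\bigcup_{c\in C}cU^{-1}$, then taking inverses gives $H=\bigcup_{c\in C}Uc^{-1}$, and conversely.

Some examples. The group $\mathbb R$ is $\omega$-narrow, since countably many translates of an interval cover it. An infinite discrete group $D$ has $\mathrm{in}(D)=|D|$, because $U=\{e\}$ needs $|D|$ translates. For any set $I$, the group $(\mathbb Z/2)^I$ with the product topology is precompact: the subgroups $N_E=\{z:z{\restriction}E=0\}$ with $E\subseteq I$ finite form a base at $0$, and $N_E$ has index $2^{|E|}$.

Every Lindelöf group is $\omega$-narrow, since the cover of $H$ by the translates of the interior of $U$ has a countable subcover. The converse fails. Let $\Sigma\subseteq(\mathbb Z/2)^{\omega_1}$ be the subgroup of points with countable support. It is precompact, because $N_E\cap\Sigma$ has finite index in $\Sigma$. The sets $U_i=\{x\in\Sigma:x(i)=0\}$, $i<\omega_1$, are open and cover $\Sigma$. But if $A\subseteq\omega_1$ is countable, then the characteristic function of $A$ belongs to $\Sigma$ and to no $U_i$ with $i\in A$. So $\Sigma$ is not Lindelöf.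

For a family $\lambda\subseteq\gamma$ of subsets of $H$, "$\bigcup\lambda$ is dense in $\bigcup\gamma$" means $\bigcup\gamma\subseteq\overline{\bigcup\lambda}$.

The starting point is a known result: if $H$ is a Lindelöf topological group, then every family $\gamma$ of $G_\delta$-sets in $H$ contains a subfamily $\lambda$ with $|\lambda|\le2^\omega$ such that $\bigcup\lambda$ is dense in $\bigcup\gamma$. The paper "Cellularity and the index of narrowness in topological groups" is the source of the problem, stated as open, whether this remains valid for all $\omega$-narrow groups. The answer is yes.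

**Theorem 1.** Let $\tau$ be an infinite cardinal and $H$ a topological group with $\mathrm{in}(H)\le\tau$. Let $\gamma$ be a family of subsets of $H$, each of which is a union of $G_\tau$-sets. Then some $\lambda\subseteq\gamma$ with $|\lambda|\le2^\tau$ has $\bigcup\lambda$ dense in $\bigcup\gamma$.

The case $\tau=\omega$, with $\gamma$ a family of $G_\delta$-sets, is the positive answer. The second theorem says that the bound is sharp, and that the topology in which density is measured matters.

**Theorem 2.**

1. For every infinite $\tau$ there is a Hausdorff group $H$ with $\mathrm{in}(H)=\tau$ and a disjoint family $\gamma$ of $2^\tau$ nonempty open sets. For this family only $\lambda=\gamma$ works.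
2. For every infinite $\kappa$ there is a Hausdorff precompact (hence $\omega$-narrow) group in which singletons are $G_\kappa$-sets and whose density is $2^\kappa$. For $\gamma$ the family of all singletons, every $\lambda$ with dense union has $|\lambda|=2^\kappa$.
3. Let $PH$ be $H$ with the topology whose base is the family of all $G_\delta$-sets of $H$. If $H$ is $\omega$-narrow, every family $\gamma$ of $G_\delta$-sets has a subfamily $\lambda$ with $|\lambda|\le2^{2^\omega}$ and $\bigcup\lambda$ dense in $\bigcup\gamma$ in $PH$. The bound $2^{2^\omega}$ is attained, even by a precompact Hausdorff group. So in Theorem 1 density in the original topology cannot be strengthened to density in the $G_\delta$-topology.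

**Consequence.** For groups with $\mathrm{in}(H)\le\tau$ and families of $G_\kappa$-sets ($\kappa,\tau\ge\omega$), the optimal bound is exactly $2^{\max(\kappa,\tau)}$.

From set theory we use four facts. First, $\tau^\tau=2^\tau$, because $2^\tau\le\tau^\tau\le(2^\tau)^\tau$, together with the second, $(2^\tau)^\tau=2^{\tau\cdot\tau}=2^\tau$. Third, $\tau^+\le2^\tau$, by Cantor. Fourth, successor cardinals are regular: at most $\kappa$ ordinals below $\kappa^+$ have a supremum below $\kappa^+$.

## Two families treated by hand

If $|H|\le2^\tau$ there is nothing to prove: for each point of $\bigcup\gamma$ choose a member of $\gamma$ containing it. Similarly, suppose all members of $\gamma$ are unions of left cosets of one subgroup $N$ with at most $2^\tau$ cosets. Choose, for each coset contained in $\bigcup\gamma$, one member of $\gamma$ containing that coset. The chosen members have union exactly $\bigcup\gamma$.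

A less trivial case is $H=(\mathbb Z/2)^I$ with the product topology, $I$ arbitrary, and $\gamma$ a family of $G_\delta$-sets. If $x\in F\in\gamma$, write $F$ as a countable intersection of open sets. Each of these contains $x+N_E$ for some finite $E$, so $F$ contains $x+N_A$ for a countable set $A=A(x,F)\subseteq I$. We show that in this example even a *countable* $\lambda$ suffices. The argument has two parts, closing off and gluing.

*Closing off.* Build countable sets $P_0\subseteq P_1\subseteq\dots$ of pairs $(x,F)$ with $x\in F\in\gamma$. Let $P_0=\emptyset$. Given $P_n$, let $J_n$ be the union of the countable sets $A(x,F)$ with $(x,F)\in P_n$; it is countable. For each finite $E\subseteq J_n$ and each $s\in\{0,1\}^E$ that is the restriction to $E$ of some point of $\bigcup\gamma$, add to $P_n$ one pair $(x,F)$ with $x{\restriction}E=s$. The result is $P_{n+1}$. Put $P=\bigcup_nP_n$ and $J=\bigcup_nJ_n$, and let $\lambda$ be the set of all $F$ that occur in $P$.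

*Gluing.* Let $z\in\bigcup\gamma$ and let $E\subseteq I$ be finite. Then $E\cap J\subseteq J_n$ for some $n$, so some $(x,F)\in P_{n+1}$ satisfies $x=z$ on $E\cap J$. Let $y$ be equal to $x$ on $A(x,F)$ and to $z$ on all other coordinates. Then $y\in x+N_{A(x,F)}\subseteq F$. Also $y=z$ on $E$: if $i\in E\cap A(x,F)$, then $i\in E\cap J$, so $y(i)=x(i)=z(i)$, and for the other $i\in E$ we have $y(i)=z(i)$ by definition. So $F\in\lambda$ meets $z+N_E$. As $z$ and $E$ were arbitrary, $\bigcup\lambda$ is dense in $\bigcup\gamma$.

The natural plan for a general group is to imitate this. Closing off will survive. Gluing stops immediately: in a general group there are no coordinates, so we cannot declare $y$ to be $x$ in one place and $z$ elsewhere. The point $ab^{-1}x$ will replace the glued point. First we need a substitute for the subgroups $N_A$.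

## Subgroups with few cosets inside a $G_\tau$-set

**Lemma.** Let $\mathrm{in}(H)\le\tau$, let $F$ be a $G_\tau$-set and $x\in F$. Then there is a subgroup $N\le H$ with $xN\subseteq F$ and at most $2^\tau$ left cosets in $H$.

**Construction of $N$.** The purpose of this step is to turn the $\tau$ open sets defining $F$ into a subgroup. Write $F=\bigcap_{i<\tau}O_i$ with $O_i$ open, repeating sets (or using $O_i=H$) if necessary. For each $i$, continuity of the group operations at $e$ lets us choose symmetric open neighborhoods $V_{i,n}$ of $e$, $n<\omega$, with
$$xV_{i,0}\subseteq O_i,\qquad V_{i,n+1}^2\subseteq V_{i,n}.$$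
Put $N=\bigcap_{i<\tau,\,n<\omega}V_{i,n}$. This set contains $e$ and is symmetric. If $a,b\in N$, then for all $i,n$ we have $ab\in V_{i,n+1}^2\subseteq V_{i,n}$, so $ab\in N$. Thus $N$ is a subgroup. Finally $xN\subseteq\bigcap_i xV_{i,0}\subseteq F$.

**Counting cosets.** The purpose of this step is to show that a coset of $N$ is determined by $\tau$ choices among $\tau$ possibilities. For each $(i,n)$ choose $C_{i,n}\subseteq H$ with $|C_{i,n}|\le\tau$ and $H=C_{i,n}V_{i,n}$. For $g\in H$ choose $c_{i,n}(g)\in C_{i,n}$ with $g\in c_{i,n}(g)V_{i,n}$. Suppose $c_{i,n}(g)=c_{i,n}(h)$ for all $(i,n)$. Fix $(i,n)$ and write $c$ for the common value at $(i,n+1)$, so $g=cv$ and $h=cv'$ with $v,v'\in V_{i,n+1}$. Then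
$$g^{-1}h=v^{-1}v'\in V_{i,n+1}^{-1}V_{i,n+1}=V_{i,n+1}^2\subseteq V_{i,n}.$$
This holds for all $(i,n)$, so $g^{-1}h\in N$, that is, $gN=hN$. There are only $\tau\cdot\omega=\tau$ pairs $(i,n)$, hence at most $\tau^\tau=2^\tau$ possible functions $(i,n)\mapsto c_{i,n}(g)$, and at most $2^\tau$ left cosets. $\square$

The group $N$ depends on $x$ and $F$. If one $N$ could serve for the whole family, the one-subgroup case above would finish the proof. Intersecting all the subgroups does not help. Let $\mu=2^\tau$, let $H=(\mathbb Z/2)^{\mu^+}$ with the product topology, and $N_\alpha=\{z:z(\alpha)=0\}$ for $\alpha<\mu^+$. Each $N_\alpha$ has index $2$, but the intersection of all of them is trivial and has $2^{\mu^+}>\mu$ cosets. An intersection of only $\tau$ subgroups with at most $\mu$ cosets each is harmless, though: a coset of the intersection is determined by a coset of each, so there are at most $\mu^\tau=\mu$ of them.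

## Why one pair of points is not enough, and what a chain of length $\tau^+$ gives

Suppose Theorem 1 fails. Put $\mu=2^\tau$. By recursion we will get points and sets, indexed by $\alpha<\mu^+$, with $x_\alpha N_\alpha\subseteq F_\alpha$ and with a neighborhood $W_\alpha x_\alpha$ of $x_\alpha$ that misses all earlier $F_\beta$. For a contradiction we want $\alpha$ and some $\beta<\alpha$ such that $W_\alpha x_\alpha$ meets $F_\beta$. By (1), with $a=x_\beta$, $b=x_\nu$, $x=x_\alpha$ and $N=N_\beta$, it suffices to have
$$x_\nu^{-1}x_\alpha\in N_\beta\qquad\text{and}\qquad x_\beta x_\nu^{-1}\in W_\alpha. \tag{2}$$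

Taking $\nu=\beta$ satisfies the second condition at once but cannot satisfy the first: it would give $x_\alpha\in x_\beta N_\beta\subseteq F_\beta$, whereas $x_\alpha\in W_\alpha x_\alpha$ misses $F_\beta$. So the intermediary must be a different point. For a given $\beta$, coset counting supplies many pairs $\nu,\alpha$ with the first condition. But $W_\alpha$ depends on $\alpha$, and there is no reason for a particular $x_\beta x_\nu^{-1}$ to lie in it. What narrowness gives is weaker: among any $\tau^+$ points, *some* two, $p$ and $q$, satisfy $pq^{-1}\in W_\alpha$. We do not control which two. So we should have ready a sequence $(\nu_\xi)_{\xi<\tau^+}$ in which every pair $\eta<\xi$ meets the first condition of (2):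
$$x_{\nu_\xi}N_{\nu_\eta}=x_\alpha N_{\nu_\eta}\quad\text{for all }\eta<\xi<\tau^+ .$$

One could try to produce the sequence by pigeonhole alone. Start with all of $\mu^+$; at each step pick $\nu_\xi$ from the current set, then keep $\mu^+$ many indices whose points share one coset of $N_{\nu_\xi}$. This works for finitely many steps. The trouble comes at step $\omega$: a decreasing sequence of sets of size $\mu^+$ may have empty intersection. (Split $\mu^+$ into pieces $S_0,S_1,\dots$ of size $\mu^+$, and consider $\bigcup_{m\ge n}S_m$.) The cure is to fix $\alpha$ first and at each step keep the class *of* $\alpha$, which is never empty. Then the $\nu_\xi$ must be found below $\alpha$, in the class of $\alpha$ modulo up to $\tau$ subgroups at a time. Closing off makes this possible, because there are only $\mu^\tau=\mu$ classes modulo $\tau$ subgroups.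

## Proof of Theorem 1

Put $\mu=2^\tau$. Then $\mu^\tau=\mu$, $\tau^+\le\mu$, and $\mu^+$ is regular. Suppose that no $\lambda\subseteq\gamma$ with $|\lambda|\le\mu$ has union dense in $\bigcup\gamma$.

**Step 1. A long sequence avoiding its past.** This step converts the failure of the theorem into data. We define $F_\alpha\in\gamma$ and $x_\alpha$ by recursion on $\alpha<\mu^+$. Given $F_\beta$ for $\beta<\alpha$, the family $\{F_\beta:\beta<\alpha\}$ has at most $\mu$ members, so its union is not dense in $\bigcup\gamma$. Hence we can choose a point of $\bigcup\gamma$ outside the closure of that union, and a member of $\gamma$ containing it: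
$$x_\alpha\in F_\alpha\setminus\overline{\textstyle\bigcup_{\beta<\alpha}F_\beta}.$$
The complement $G$ of this closure is open and contains $x_\alpha$. Then $W_\alpha=Gx_\alpha^{-1}$ is an open neighborhood of $e$ with $W_\alpha x_\alpha=G$, so
$$W_\alpha x_\alpha\cap F_\beta=\emptyset\quad\text{for all }\beta<\alpha. \tag{3}$$
Since $F_\alpha$ is a union of $G_\tau$-sets, some $G_\tau$-set contains $x_\alpha$ and lies in $F_\alpha$. The Lemma, applied to it, gives a subgroup $N_\alpha$ with
$$x_\alpha N_\alpha\subseteq F_\alpha\qquad\text{and}\qquad|H/N_\alpha|\le\mu. \tag{4}$$

**Step 2. Closing off.** This step finds an initial segment of indices that realizes every coset pattern, modulo at most $\tau$ of its own subgroups, that occurs anywhere in the sequence.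

**Claim.** There is an ordinal $\delta<\mu^+$ such that for every $B\subseteq\delta$ with $|B|\le\tau$ and every $\alpha<\mu^+$ there is $\nu<\delta$ with $x_\nu N_b=x_\alpha N_b$ for all $b\in B$.

We define ordinals $\delta_\xi<\mu^+$ for $\xi\le\tau^+$. Let $\delta_0=0$. At a limit $\xi\le\tau^+$ let $\delta_\xi=\sup_{\zeta<\xi}\delta_\zeta$; this is below $\mu^+$ because $\mu^+$ is regular and $|\xi|\le\tau^+\le\mu$.

At a successor step, let $\delta_\xi$ be given. Since $|\delta_\xi|\le\mu$, and every nonempty $B\subseteq\delta_\xi$ with $|B|\le\tau$ is the range of a function from $\tau$ to $\delta_\xi$, there are at most $\mu^\tau=\mu$ sets $B\subseteq\delta_\xi$ with $|B|\le\tau$. For each such $B$ consider on $\mu^+$ the equivalence relation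
$$\alpha\sim_B\alpha'\iff x_\alpha N_b=x_{\alpha'}N_b\ \text{ for all }b\in B.$$
The class of $\alpha$ is determined by the function $b\mapsto x_\alpha N_b$ on $B$. By (4) there are at most $\mu^\tau=\mu$ such functions, hence at most $\mu$ classes. Pick one element of each class for each $B$. In total these are at most $\mu\cdot\mu=\mu$ ordinals below $\mu^+$, so by regularity there is $\delta_{\xi+1}<\mu^+$ larger than $\delta_\xi$ and than all of them.

Put $\delta=\delta_{\tau^+}<\mu^+$. Let $B\subseteq\delta$ with $|B|\le\tau$, and let $\alpha<\mu^+$. Each $b\in B$ lies below some $\delta_{\xi_b}$ with $\xi_b<\tau^+$. The ordinal $\xi=\sup_{b\in B}\xi_b$ is below $\tau^+$ by regularity of $\tau^+$, and $B\subseteq\delta_\xi$. At the step from $\xi$ to $\xi+1$ we picked a representative $\nu$ of the $\sim_B$-class of $\alpha$, and $\nu<\delta_{\xi+1}\le\delta$. This proves the Claim.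

**Step 3. A chain of length $\tau^+$ below $\delta$.** This step prepares all the candidate pairs before any neighborhood is considered. Let $\alpha=\delta$, which is itself an index below $\mu^+$. By recursion on $\xi<\tau^+$ we choose $\nu_\xi<\delta$. At stage $\xi$ the set $B=\{\nu_\eta:\eta<\xi\}$ is a subset of $\delta$ of size at most $|\xi|\le\tau$. The Claim, applied to this $B$ and to $\alpha$, gives $\nu_\xi<\delta$ with
$$x_{\nu_\xi}N_{\nu_\eta}=x_\alpha N_{\nu_\eta}\quad\text{for all }\eta<\xi. \tag{5}$$

**Step 4. Narrowness selects a pair.** This step finds the pair satisfying the second condition of (2). Choose an open neighborhood $O$ of $e$ with $OO^{-1}\subseteq W_\alpha$, and cover $H$ by at most $\tau$ sets of the form $Oc$. There are $\tau^+$ indices $\xi$ and at most $\tau$ sets, so by the pigeonhole principle there are $\eta<\xi<\tau^+$ and $c$ with $x_{\nu_\eta},x_{\nu_\xi}\in Oc$. Therefore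
$$x_{\nu_\eta}x_{\nu_\xi}^{-1}\in Oc\,c^{-1}O^{-1}=OO^{-1}\subseteq W_\alpha. \tag{6}$$

**Step 5. The contradiction.** Put $y=x_{\nu_\eta}x_{\nu_\xi}^{-1}x_\alpha$. By (5), $x_{\nu_\xi}^{-1}x_\alpha\in N_{\nu_\eta}$. With (6), the principle (1) applies with $a=x_{\nu_\eta}$, $b=x_{\nu_\xi}$, $x=x_\alpha$, $N=N_{\nu_\eta}$, $W=W_\alpha$, and gives, using (4),
$$y\in x_{\nu_\eta}N_{\nu_\eta}\cap W_\alpha x_\alpha\subseteq F_{\nu_\eta}\cap W_\alpha x_\alpha .$$
But $\nu_\eta<\delta=\alpha$, so this intersection is empty by (3). This contradiction proves Theorem 1. $\blacksquare$

The sides matter when the proof is rebuilt. The subgroups act on the right ($x_\alpha N_\alpha$, left cosets) and the neighborhoods on the left ($W_\alpha x_\alpha$, right translates of $O$); this is what lets the single product $ab^{-1}x$ serve both.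

## A Boolean group that records where branches separate

For sharpness we want a group with many pairwise disjoint cosets of large subgroups. Let $\sigma$ be an infinite cardinal and $X=\{0,1\}^\sigma$, whose elements we regard as branches of a binary tree. Let $B_\sigma=[X]^{<\omega}$ be the Boolean group of finite subsets of $X$ under symmetric difference, written $+$, with zero $\emptyset$. It is a vector space over $\mathbb Z/2$ with the singletons as a basis. So a homomorphism from $B_\sigma$ to a Boolean group may be prescribed freely on singletons, and two homomorphisms that agree on singletons are equal.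

We want subgroups $V_\alpha$, $\alpha\in X$, such that the cosets $\{\alpha\}+V_\alpha$ are disjoint. The simplest try, $V_\alpha=\{S:\alpha\notin S\}$, fails: $\{\alpha\}+V_\alpha=\{S:\alpha\in S\}$, and $\{\alpha,\beta\}$ lies in the cosets of both $\alpha$ and $\beta$. This $V_\alpha$ knows only whether $\alpha$ is in $S$ and learns nothing about the other branches. We let it record the level at which each branch leaves $\alpha$.

**Definition.** For $\alpha\ne\xi$ in $X$ let $\Delta(\alpha,\xi)=\min\{i<\sigma:\alpha(i)\ne\xi(i)\}$, and let $\Delta(\alpha,\alpha)=\sigma$. Let $[\sigma+1]^{<\omega}$ be the Boolean group of finite subsets of $\sigma+1=\{i:i\le\sigma\}$ under symmetric difference. For $\alpha\in X$ let $p_\alpha:B_\sigma\to[\sigma+1]^{<\omega}$ be the homomorphism with $p_\alpha(\{\xi\})=\{\Delta(\alpha,\xi)\}$, and let $V_\alpha=\ker p_\alpha$.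

For example, let $\sigma=\omega$, $\alpha=0000\dots$, $\beta=0010\dots$, $\xi=0100\dots$, with zeros after the digits shown. Then $\Delta(\alpha,\beta)=2$ and $\Delta(\alpha,\xi)=\Delta(\beta,\xi)=1$. So $p_\alpha(\{\alpha,\beta\})=\{\omega,2\}$ and $p_\alpha(\{\xi,\beta\})=\{1,2\}$. If $\xi'=0110\dots$, then $\xi$ and $\xi'$ both leave $\alpha$ at level $1$ and both leave $\beta$ at level $1$, so $\{\xi,\xi'\}\in V_\alpha\cap V_\beta$.

The map $p_\alpha$ is onto: the value $\sigma$ is $\Delta(\alpha,\alpha)$, and $i<\sigma$ is attained by changing $\alpha$ at the single place $i$. Hence $V_\alpha$ has index $|[\sigma+1]^{<\omega}|=\sigma$.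

**Fact (a).** $\bigcap_{\alpha\in X}V_\alpha=\{\emptyset\}$. Let $S\ne\emptyset$ and take $\alpha\in S$. Since $\alpha$ is the only $\xi$ with $\Delta(\alpha,\xi)=\sigma$, exactly one element of $S$ contributes $\{\sigma\}$ to $p_\alpha(S)$. So $\sigma\in p_\alpha(S)$ and $S\notin V_\alpha$.

**Fact (b).** If $\alpha\ne\beta$, then $(\{\alpha\}+V_\alpha)\cap(\{\beta\}+V_\beta)=\emptyset$.

To prove this we look for a homomorphism to $\mathbb Z/2$ that vanishes on both $V_\alpha$ and $V_\beta$ but distinguishes $\{\alpha\}$ from $\{\beta\}$. Let $n=\Delta(\alpha,\beta)<\sigma$ and let $C=\{\xi\in X:\xi{\restriction}(n+1)=\alpha{\restriction}(n+1)\}$. Seen from $\alpha$ and seen from $\beta$, this set is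
$$C=\{\xi:\Delta(\alpha,\xi)>n\}=\{\xi:\Delta(\beta,\xi)=n\}. \tag{7}$$
The first equality is the definition of $\Delta$. For the second, $\Delta(\beta,\xi)=n$ means $\xi{\restriction}n=\beta{\restriction}n$ and $\xi(n)\ne\beta(n)$. Since $\alpha{\restriction}n=\beta{\restriction}n$, $\alpha(n)\ne\beta(n)$ and there are only two values, this says $\xi{\restriction}n=\alpha{\restriction}n$ and $\xi(n)=\alpha(n)$. In the example above, $n=2$ and $C$ consists of the branches that begin with $000$.

Let $h(S)=|S\cap C|\bmod2$, a homomorphism $B_\sigma\to\mathbb Z/2$. The map sending $S$ to the parity of $|p_\alpha(S)\cap(n,\sigma]|$ is also a homomorphism, and by the first description in (7) it agrees with $h$ on singletons. So the two are equal, and $h$ vanishes on $V_\alpha$. Likewise the map sending $S$ to $1$ if $n\in p_\beta(S)$, and to $0$ otherwise, is a homomorphism that agrees with $h$ on singletons by the second description in (7). So $h$ vanishes on $V_\beta$. Now $\alpha\in C$ gives $h(\{\alpha\})=1$. Since $\Delta(\beta,\beta)=\sigma\ne n$, we have $\beta\notin C$ and $h(\{\beta\})=0$. Therefore $h$ is constantly $1$ on $\{\alpha\}+V_\alpha$ and constantly $0$ on $\{\beta\}+V_\beta$,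 and these cosets are disjoint.

## Proof of Theorem 2(1): disjoint open cosets

Take $\sigma=\tau$ and give $H=B_\tau$ the group topology in which the finite intersections of the subgroups $V_\alpha$ form a base at $0$. (In an abelian group, a family of subgroups closed under finite intersections is a base at $0$ of a group topology.) By Fact (a) it is Hausdorff.

**The index of narrowness.** This step shows $\mathrm{in}(H)=\tau$. A coset of $V_{\alpha_1}\cap\dots\cap V_{\alpha_k}$ is determined by a coset of each $V_{\alpha_i}$, so this subgroup has index at most $\tau^k=\tau$ for $k\ge1$. Every neighborhood of $0$ contains such a subgroup, so $\mathrm{in}(H)\le\tau$. On the other hand $V_\alpha$ is an open subgroup of index $\tau$. Its translates are its cosets, so fewer than $\tau$ of them never cover $H$. Since $\mathrm{in}(H)$ is infinite by definition, $\mathrm{in}(H)=\tau$.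

**The family.** Let $\gamma=\{\{\alpha\}+V_\alpha:\alpha\in X\}$. By Fact (b) its members are pairwise disjoint, and they are nonempty and open, so $|\gamma|=|X|=2^\tau$. If $\lambda$ omits a member of $\gamma$, that member is a nonempty open set disjoint from $\bigcup\lambda$, so $\bigcup\lambda$ is not dense in $\bigcup\gamma$. Only $\lambda=\gamma$ works. $\blacksquare$

## Proof of Theorem 2(2): a precompact group in which every subgroup is closed

Let $H$ be the abstract group $(\mathbb Z/2)^\kappa$ with the initial topology with respect to *all* homomorphisms $H\to\mathbb Z/2$, where $\mathbb Z/2$ is discrete. It is a group topology, and the finite intersections of kernels of such homomorphisms form a base at $0$.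

**Basic properties.** This step checks that $H$ has the required form. The coordinate projections are among the homomorphisms and separate points, so $H$ is Hausdorff. Each basic neighborhood of $0$ is a subgroup of finite index, so $H$ is precompact and hence $\omega$-narrow. The kernels of the $\kappa$ coordinate projections are open with intersection $\{0\}$. Translating, every singleton is a $G_\kappa$-set.

**Density.** This step shows that small sets are not dense. View $H$ as a vector space over the two-element field; its subgroups are its subspaces. If $K$ is a subgroup and $x\notin K$, extend a basis of $K$ together with $x$ to a basis of $H$ and define a linear functional that is $0$ on $K$ and $1$ at $x$. So $K$ is an intersection of kernels of homomorphisms to $\mathbb Z/2$, and each such kernel is closed. Thus every subgroup of $H$ is closed. Let $D\subseteq H$ with $|D|<2^\kappa=|H|$. The subgroup generated by $D$ has size at most $\max(|D|,\omega)<2^\kappa$, so it is a proper closed subgroup, and $D$ is not dense. Hence the density of $H$, which is at most $|H|$, equals $2^\kappa$. For $\gamma$ the family of all singletons, a subfamily $\lambda$ with dense union is the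 family of singletons of a dense set, so $|\lambda|=2^\kappa$. $\blacksquare$

## Proof of Theorem 2(3): density in the $G_\delta$-topology

A tempting route to Theorem 1 for $\tau=\omega$ is to make the given $G_\delta$-sets open by passing to $PH$. We now see exactly what this costs: one more exponential, and the loss is real.

**$PH$ is a topological group.** This is needed in order to apply Theorem 1 to $PH$. The $G_\delta$-sets cover $H$ and are closed under finite intersections, so they form a base of a topology. Preimages of $G_\delta$-sets under continuous maps are $G_\delta$, so inversion is continuous on $PH$. For multiplication $m$, let $G$ be a $G_\delta$-set in $H$ and $m(x,y)\in G$. Then $m^{-1}(G)=\bigcap_nU_n$ with $U_n$ open in $H\times H$. Choose open $A_n\ni x$ and $B_n\ni y$ in $H$ with $A_n\times B_n\subseteq U_n$. The sets $A=\bigcap_nA_n$ and $B=\bigcap_nB_n$ are $G_\delta$-sets in $H$, hence open in $PH$. They contain $x$ and $y$ respectively, and $A\times B\subseteq m^{-1}(G)$. So $m$ is continuous on $PH\times PH$.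

**Upper bound.** This step applies Theorem 1 one level up. Let $H$ be $\omega$-narrow. Every neighborhood of $e$ in $PH$ contains a $G_\delta$-set $F\ni e$. By the Lemma with $\tau=\omega$ and $x=e$, the set $F$ contains a subgroup with at most $2^\omega$ left cosets. So at most $2^\omega$ left translates of the neighborhood cover $H$, and $\mathrm{in}(PH)\le2^\omega$. The $G_\delta$-sets of $H$ are open in $PH$, so Theorem 1 applies to the group $PH$ with $\tau=2^\omega$. It gives $\lambda\subseteq\gamma$ with $|\lambda|\le2^{2^\omega}$ and $\bigcup\lambda$ dense in $\bigcup\gamma$ in $PH$.

**Sharpness.** This step puts a precompact topology on $B_\sigma$ in which the $V_\alpha$ are $G_\delta$-sets. Take $\sigma=2^\omega$ and $H=B_\sigma$. The Boolean group $[\sigma+1]^{<\omega}$ has cardinality $2^\omega$, and so has $(\mathbb Z/2)^\omega$. An infinite vector space over the two-element field has dimension equal to its cardinality, so there is an algebraic isomorphism $j$ from $[\sigma+1]^{<\omega}$ onto $(\mathbb Z/2)^\omega$. Give $H$ the initial topology with respect to all homomorphisms $j\circ p_\alpha:H\to(\mathbb Z/2)^\omega$, $\alpha\in X$, where $(\mathbb Z/2)^\omega$ carries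 its compact metrizable product topology. This is a group topology.

Since $j$ is injective, $\ker(j\circ p_\alpha)=V_\alpha$. By Fact (a) the maps $j\circ p_\alpha$ together separate points, so $H$ is Hausdorff and embeds in a power of $(\mathbb Z/2)^\omega$, a compact group. It is precompact, as one can also see directly: subgroups of finite index form a base at $0$ in $(\mathbb Z/2)^\omega$, preimages of finite-index subgroups under homomorphisms have finite index, and so do finite intersections of finite-index subgroups. Hence finite-index subgroups form a base at $0$ in $H$.

The singleton $\{0\}$ is a $G_\delta$-set in $(\mathbb Z/2)^\omega$, so $V_\alpha$ is a $G_\delta$-set in $H$, and so is its translate $\{\alpha\}+V_\alpha$. By Fact (b), $\{\{\alpha\}+V_\alpha:\alpha\in X\}$ is a disjoint family of $|X|=2^{2^\omega}$ nonempty $G_\delta$-sets, which are open in $PH$. A proper subfamily omits some member, and that member is a nonempty open set of $PH$ disjoint from the union of the subfamily. So no proper subfamily has union dense, in $PH$, in the union of the whole family, and the bound $2^{2^\omega}$ is attained. By Theorem 1, the same family does have a subfamily of size at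 most $2^\omega$ whose union is dense in the original topology of $H$. Hence density in the original topology cannot be replaced in Theorem 1 by density in the $G_\delta$-topology. $\blacksquare$

## The exact bound $2^{\max(\kappa,\tau)}$

Let $\kappa,\tau\ge\omega$, and consider groups with $\mathrm{in}(H)\le\tau$ and families of $G_\kappa$-sets. Put $\rho=\max(\kappa,\tau)$. Then $\mathrm{in}(H)\le\rho$ and every $G_\kappa$-set is a $G_\rho$-set, so Theorem 1 for $\rho$ gives the upper bound $2^\rho$.

For the lower bound, suppose first that $\rho=\tau$. The group of Theorem 2(1) has $\mathrm{in}(H)=\tau$, and its family consists of $2^\tau$ open sets, which are $G_\kappa$-sets; the whole family is needed. Suppose now that $\rho=\kappa$. The group of Theorem 2(2) is precompact, so $\mathrm{in}(H)=\omega\le\tau$. Its singletons are $G_\kappa$-sets, and every subfamily of the family of singletons with dense union has size $2^\kappa$. In both cases no bound below $2^\rho$ is possible, which proves the Consequence.
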